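
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Light edges in 1-planar graphs of minimum degree three}


\begin{abstract}
An $(x,\le y)$-edge is an edge with one end of degree $x$ and the other of degree at most $y$. We prove that every finite simple 1-planar graph of minimum degree at least $3$ contains a $(3,\le 20)$-, $(4,\le 11)$-, $(5,\le 9)$-, $(6,\le 8)$- or $(7,7)$-edge. This answers affirmatively a question in which $(4,\le 13)$ stands in place of $(4,\le 11)$. The number $20$ is best possible. The proof applies Euler's formula to the graph of uncrossed edges between vertices of degree at least $8$, after as many such edges as possible have been added, and then counts exactly inside each face of that graph.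
\end{abstract}

\section{Introduction}

A graph is \emph{1-planar} if it can be drawn in the plane so that every edge is crossed at most once. Graphs are finite and simple. For integers $x,y$, an \emph{$(x,y)$-edge} is an edge with one end of degree $x$ and the other of degree $y$, and an \emph{$(x,\le y)$-edge} is an edge with one end of degree $x$ and the other of degree at most $y$.

We ask which edges with two ends of small degree must occur. For minimum degree at least $4$ there is a theorem of Hud\'ak and \v{S}ugerek: every 1-planar graph $G$ with $\delta(G)\ge4$ has a $(4,\le13)$-, $(5,\le9)$-, $(6,\le8)$- or $(7,7)$-edge. In particular some vertex has degree at most $7$. Moreover, some vertex of small degree has a neighbor of small degree, and the bound for the neighbor becomes stricter as the first degree grows.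

For vertices of degree $2$ no such bound exists: in the planar graph $K_{2,n}$ with $n\geq 3$ every edge is a $(2,n)$-edge. So degree $3$ is the first degree for which one can hope for a bound, and the following question arises. It is posed in \cite{source}.

\begin{quote}
\emph{Does every 1-planar graph of minimum degree $3$ contain a $(3,\le20)$-, $(4,\le13)$-, $(5,\le9)$-, $(6,\le8)$- or $(7,7)$-edge?}
\end{quote}

The answer is yes, and one of the numbers can be lowered.

\begin{theorem}\label{thm:main}
Every finite simple 1-planar graph $G$ with $\delta(G)\ge3$ contains a $(3,\le20)$-, $(4,\le11)$-, $(5,\le9)$-, $(6,\le8)$- or $(7,7)$-edge.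
\end{theorem}

\begin{proposition}\label{prop:sharp}
There is a 1-planar graph of minimum degree $3$ all of whose edges are $(3,20)$- or $(20,20)$-edges. Hence $20$ cannot be replaced by $19$ in Theorem~\ref{thm:main}, nor in the question.
\end{proposition}

The theorem of Hud\'ak and \v{S}ugerek is not used. We make no claim about the optimality of the other numbers. Simplicity of $G$ is needed: a star with $n\ge7$ leaves and every edge tripled is a plane multigraph of minimum degree $3$ all of whose edges are $(3,3n)$-edges, and $3n\ge21$.

Section~\ref{sec:idea} gives the extremal graph and explains the idea of the proof on a model case. Sections~\ref{sec:drawing}--\ref{sec:end} prove Theorem~\ref{thm:main}.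

\section{The extremal graph and the idea of the proof}\label{sec:idea}

\subsection{Three vertices of degree three in a triangle}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=3.2cm,y=1.75cm]
\coordinate (A) at (0,3); \coordinate (B) at (-1,0); \coordinate (C) at (1,0);
\coordinate (U) at (0,1); \coordinate (V) at (-0.4,0.5); \coordinate (W) at (0.4,0.5);
\coordinate (P) at (-0.5,0.5); \coordinate (Q) at (0.5,0.5); \coordinate (O) at (0,0.357);
\draw[very thick] (A)--(B)--(C)--cycle;
\draw (U)--(A) (U)--(B) (U)--(C) (V)--(B) (V)--(C) (W)--(B) (W)--(C);
\draw (V)--(P)--(A) (W)--(Q)--(A);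
\foreach \p in {A,B,C} \fill (\p) circle (2.2pt);
\foreach \p in {U,V,W} \filldraw[fill=white] (\p) circle (2.2pt);
\node[above] at (A) {$A$}; \node[left] at (B) {$B$}; \node[right] at (C) {$C$};
\node[below] at (0,0.97) {$u$};
\node[above right] at (-0.41,0.48) {$v$}; \node[above left] at (0.41,0.48) {$w$};
\node[above left] at (P) {$P$}; \node[above right] at (Q) {$P'$}; \node[below] at (0,0.34) {$O$};
\end{tikzpicture}
\caption{A triangle $ABC$ (thick, uncrossed) with three vertices $u,v,w$ of degree $3$ (white), each joined to $A,B,C$. There are three crossings: $P=vA\times uB$, $P'=wA\times uC$ and $O=wB\times vC$.}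
\label{fig:extremal}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Take the icosahedron, and in each of its $20$ triangular faces $ABC$ place three new vertices $u,v,w$, each joined to $A$, $B$ and $C$. An original vertex gets degree $5+5\cdot3=20$, a new one has degree $3$, and new vertices are pairwise nonadjacent. So every edge is a $(3,20)$- or a $(20,20)$-edge. It remains to draw the nine new edges inside a triangle; see Figure~\ref{fig:extremal}. Put
\[
A=(0,3),\quad B=(-1,0),\quad C=(1,0),\quad u=(0,1),\quad v=(-\tfrac25,\tfrac12),\quad w=(\tfrac25,\tfrac12),
\]
and $P=(-\frac12,\frac12)$, $P'=(\frac12,\frac12)$. Draw $uA,uB,uC,vB,vC,wB,wC$ straight, $vA$ as the polygonal arc $v\to P\to A$, and $wA$ as $w\to P'\to A$. The drawing is symmetric in the axis $x=0$. In formulas,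
\[
\begin{aligned}
uB&: y=1+x\ \ (-1\le x\le0), & vB&: y=\tfrac56(1+x)\ \ (-1\le x\le-\tfrac25),\\
wB&: y=\tfrac5{14}(1+x)\ \ (-1\le x\le\tfrac25), & vC&: y=\tfrac5{14}(1-x)\ \ (-\tfrac25\le x\le1),
\end{aligned}
\]
and $vA$ runs along $y=\frac12$ from $v$ to $P$ and then along $y=3+5x$ from $P$ to $A$. This arc stays in the triangle and meets its boundary only at $A$, since the side $AB$ is $y=3+3x>3+5x$ for $x<0$.

The edges at $B$ meet only at $B$, because their slopes differ. The edge $vA$ meets $uB$ only at $P$, where it passes from below the line $y=1+x$ (at $v$) to above it. It meets $vB$ and $vC$ only at $v$, because these lie strictly below $y=\frac12$ apart from $v$; it does not meet $wB$, which has $y\le\frac5{14}$ for $x\le0$; and it meets $uA$ only at $A$. The edge $vC$ meets $wB$ only at $O=(0,\frac5{14})$, meets $vB$ only at $v$, and misses $uB$, because for $-\frac25\le x\le0$ we have $\frac5{14}(1-x)\le\frac12<\frac35\le1+x$. The edge $uA$ misses $vC$ and $wB$, as $\frac5{14}<1$, misses $vB$, which lies in $x<0$, and meets $uB$ only at $u$. The edges $uB,vB,vA$ lie in $x\le0$ and $uC,wC,wA$ in $x\ge0$; on $x=0$ they have only the points $u$ and $A$, so an edge of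 the first group and one of the second meet at most in a common end. All other pairs follow by symmetry. So the only crossings are $P,P',O$, on six different edges.
\end{proof}

\subsection{A model case}\label{sec:model}

Why should $20$ be the right number? Let $T$ be a plane triangulation with vertex set $W$, and place in every triangle at most three vertices of degree $3$, joined to the three corners of the triangle. Let $t(z)$ be the degree of $z\in W$ in $T$ and $d(z)$ its degree in the whole graph. Then $d(z)\le t(z)+3t(z)=4t(z)$. If $d(z)\ge21$ for all $z$, then $t(z)\ge6$ for all $z$, which contradicts $\sum_z(t(z)-6)=-12$.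

To use this when $T$ is not a triangulation, we put it in local form. Multiplying by $\frac23$ and writing $\frac23(t-6)=(t-4)-\frac t3$, we obtain, with $f$ the number of triangles,
\[
\sum_{z}(t(z)-4)-f=-8 .
\]
A vertex with $t(z)\ge6$ has $t(z)-4\ge t(z)/3$, so it can give $\frac13$ to each of the $t(z)$ corners around it. Every triangle then receives $1$, which pays for its $-1$, and the left side would be nonnegative.

\subsection{What has to be added}

For an arbitrary counterexample $G$ we take as $W$ the set of vertices of degree at least $8$ and as $T$ the graph of uncrossed edges between them, after adding as many such edges as possible. The faces of $T$, called \emph{regions}, hold the vertices of degree at most $7$ and need be neither triangles nor discs. We show that each region has nonnegative total charge. Three things can go wrong, compared with the model.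

\emph{(i) A corner can contain more than three edges to the inside.} We shall see that crossed edges are first or last in their corner. So a fourth edge forces two neighboring uncrossed edges, and behind them a face with two small vertices. Such a face contains an angle at a crossing that lies between two small vertices. These angles are limited in number: opposite to each of them is an angle between two vertices of $W$, which needs its own boundary edge of the region.

\emph{(ii) Vertices of $W$ can have degree between $8$ and $20$.} These have no neighbor of degree $3$, and the thresholds $12,10,9,8$ for neighbors of vertices of degree $4,5,6,7$ provide a similar balance.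

\emph{(iii) The region itself must be counted.} For this we prove an exact identity for its charge. The remaining part of the proof uses a graph $\Gamma$ on the small vertices of the region; after a reduction $\Gamma$ is a tree, and (up to a few exceptions) each of its leaves supplies half of what the region needs.

There is no slack: for the triangle in Figure~\ref{fig:extremal} the charge will be exactly $0$ (Example~\ref{ex:check}).

\section{A saturated drawing}\label{sec:drawing}

\subsection{Terminology}

Drawings are on the sphere; edges are simple arcs which meet in finitely many points, each a common end or a proper crossing. A \emph{pseudograph} may have loops and parallel edges. At a vertex of a plane pseudograph the edge-ends have a cyclic order, the \emph{rotation}, and a \emph{sector} is the gap between two cyclically consecutive edge-ends. The occurrences of a vertex on the boundary walks of faces correspond to the sectors at that vertex. Euler's formula for a plane pseudograph with $\kappa$ components reads $|V|-|E|+|F|=1+\kappa$.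

The \emph{planarization} of a drawing has as vertices the vertices of the graph and the crossings; its edges are called \emph{segments}. If every edge is crossed at most once, the four segments at a crossing $X$ run to the four ends of the two edges that cross at $X$. A sector at $X$ is called an \emph{angle} and denoted by $pXq$, if it is bounded by the segments $Xp$ and $Xq$. Two occurrences are \emph{consecutive} on a face walk if they are next to each other in the cyclic sequence.

\subsection{The counterexample}

From now on suppose that Theorem~\ref{thm:main} is false and $G$ is a counterexample. A component of $G$ is also one, so let $G$ be connected. Put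
\[
D_3=21,\quad D_4=12,\quad D_5=10,\quad D_6=9,\quad D_7=8 .
\]
Call a vertex \emph{small} if its degree is $3,\dots,7$ and \emph{large} if its degree is at least $8$; let $S$ and $W$ be the sets of small and large vertices. Then
\begin{equation}\label{eq:degrees}
\text{every neighbor of a vertex of degree $j\in\{3,\dots,7\}$ has degree at least $D_j\ge8$.}
\end{equation}
For $j\le6$ this says that none of the listed edges occurs. For $j=7$, a neighbor does not have degree $7$, and it does not have degree at most $6$, as then its own neighbors would have degree at least $9$. So $S$ is independent, $W\ne\emptyset$, and every edge is an $SW$-edge or a $WW$-edge.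

\begin{lemma}\label{lem:drawing}
In a drawing of $G$ with every edge crossed at most once and, subject to this, the fewest crossings, adjacent edges do not cross, so the four ends of a crossing are distinct. All face walks of the planarization have length at least $3$.
\end{lemma}

\begin{proof}
If $xp$ and $xq$ cross at $Y$, exchange their parts between $x$ and $Y$ and separate the edges at $Y$. As $Y$ was the only crossing on both edges, this gives a drawing with fewer crossings.

The planarization is connected, has more than one vertex and has no loops. So a face walk of length less than $3$ has length $2$. Either it runs twice along one segment; then this segment is the whole planarization and $G$ has a single edge. Or it is formed by two segments with the same two ends. If both ends are vertices of $G$, we have parallel edges. If one is a crossing $X$ and the other a vertex $x$, then two edges that cross at $X$ share the end $x$, or one edge is a loop. No segment joins two crossings, since an edge is crossed at most once. All of this is excluded.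
\end{proof}

\subsection{Saturation}

Fix a drawing as in Lemma~\ref{lem:drawing}. \emph{As long as some face walk contains two occurrences of large vertices (possibly of the same vertex) that are not consecutive on the walk, add an uncrossed edge or loop inside this face joining these occurrences.} The faces of a connected planarization are open discs, so this is possible; both new faces have length at least $3$, since the two occurrences were not consecutive. A connected plane pseudograph with all faces of length at least $3$ has at most $3|V|-6$ edges, and the number of vertices of the planarization does not change, so the process stops. Let $G^*$ be the resulting pseudograph with its drawing. \emph{From now on faces, segments and the planarization refer to $G^*$.}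

Only uncrossed edges between large vertices were added. So small vertices keep their edges and degrees, and all $SW$-edges and all crossed edges belong to the simple graph $G$. For $z\in W$ let $d(z)$ be the degree of $z$ in $G^*$ (a loop counts twice); then $d(z)\ge\deg_G(z)\ge8$. By construction:
\begin{equation}\label{eq:star}
\text{on every face walk any two occurrences of large vertices are consecutive.}
\end{equation}
Since $S$ is independent and every edge is crossed at most once, we also have:
\begin{equation}\label{eq:alternate}
\text{on a face walk no two small vertices and no two crossings are consecutive.}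
\end{equation}

Let $T$ be the plane pseudograph with vertex set $W$ whose edges are all uncrossed $WW$-edges of $G^*$. For a face $F$ let $\ell(F)$ and $m(F)$ be the numbers of occurrences of large and of small vertices on its walk. As walks have length at least $3$, property \eqref{eq:star} leaves four possibilities:
\begin{itemize}
\item $\ell=3$, and the walk is a triangle of three sides of $T$-edges;
\item $\ell=2$, and the walk contains exactly one side of a $T$-edge;
\item $\ell=1$, or $\ell=0$, and the walk contains no side of a $T$-edge.
\end{itemize}
By \eqref{eq:alternate}, the part of the walk that is not formed by large vertices alternates between small vertices and crossings.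

\begin{lemma}\label{lem:WW}
If $p,q\in W$ are cyclically consecutive ends around a crossing $X$, the face containing the angle $pXq$ is the triangle $(p,X,q)$, whose third side is a $T$-edge $pq$.
\end{lemma}

\begin{proof}
We have $p\ne q$, and the walk contains $p,X,q$ in this order. By \eqref{eq:star} these occurrences of $p$ and $q$ are consecutive, so the walk has length $3$.
\end{proof}

\subsection{Types of crossings}

An angle between two small ends, a small and a large end, or two large ends is an $SS$-, $SW$- or $WW$-angle. There are three types of crossings.
\begin{itemize}
\item \emph{Type 1:} $uz\times vy$ with $u,v\in S$ and $z,y\in W$. The cyclic order of the ends is $u,v,z,y$ up to orientation. There are one $SS$-angle $uXv$, one $WW$-angle $zXy$, and two $SW$-angles $vXz$, $yXu$.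
\item \emph{Type 2:} $uz\times xy$ with $u\in S$ and $x,y,z\in W$; cyclic order $u,x,z,y$. There are two $WW$-angles $xXz$, $zXy$ and two $SW$-angles $uXx$, $yXu$.
\item $WW\times WW$: four $WW$-angles.
\end{itemize}
In each type every large end lies in a $WW$-angle. So by Lemma~\ref{lem:WW} a large vertex with a crossed edge has a $T$-edge. Consequently
\begin{equation}\label{eq:isolated}
\text{at an isolated vertex of $T$ all edges are uncrossed $SW$-edges.}
\end{equation}

\section{Euler's formula and the charge of a region}\label{sec:euler}

\subsection{Regions}

The faces of $T$ are called \emph{regions}. For a region $R$ let $h_R$ be the number of its boundary components, $k_R$ the total length of the boundary walks, and $i_R$ the number of boundary components that are isolated vertices of $T$. Each component of $T$ that meets $\partial R$ provides one boundary component. Let $t(z)=\deg_T(z)$.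

\begin{lemma}\label{lem:euler}
$\displaystyle\sum_{z\in W}(t(z)-4)+\sum_R(k_R-8+4h_R)=-8.$
\end{lemma}

\begin{proof}
Let $T$ have $e$ edges, $f$ faces and $\kappa$ components; $|W|-e+f=1+\kappa$. A component $C$ with $e_C$ edges, taken by itself, has $e_C-|V(C)|+2$ faces, and inside each of them exactly one region has a boundary component in $C$. Hence
\[
\sum_Rh_R=\sum_C(e_C-|V(C)|+2)=e-|W|+2\kappa=f+\kappa-1 .
\]
As $\sum_zt(z)=\sum_Rk_R=2e$, the left side in the lemma is $4e-4|W|-8f+4(f+\kappa-1)=-4(1+\kappa)+4\kappa-4=-8$.
\end{proof}

\subsection{Corners}

Call $z\in W$ \emph{heavy} if $d(z)\ge21$ and \emph{medium} if $8\le d(z)\le20$. By \eqref{eq:degrees} and $d\ge\deg_G$: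
\begin{equation}\label{eq:medium}
\begin{gathered}
\text{all neighbors of vertices of degree $3$ are heavy; if a medium vertex $z$ is}\\
\text{adjacent to a small vertex of degree $j$, then $j\ge4$ and $d(z)\ge D_j$.}
\end{gathered}
\end{equation}
If $t(z)\ge1$, the $T$-edge-ends divide the rotation at $z$ into $t(z)$ \emph{corners}, each of which belongs to one region. A vertex may have several corners in the same region; altogether a region $R$ has $k_R$ corners, one for each occurrence of a non-isolated vertex on its boundary walks. The other edge-ends at $z$ are called \emph{inner ends}; let $c_\gamma$ be the number of inner ends in the corner $\gamma$. Then $\sum_{\gamma\ni z}(c_\gamma+1)=d(z)$. Put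
\[
\operatorname{val}(\gamma)=\tfrac13-\tfrac23\Bigl\lfloor\frac{c_\gamma}4\Bigr\rfloor\ \ (z\text{ heavy}),\qquad
\operatorname{val}(\gamma)=1-\frac4{d(z)}(c_\gamma+1)\ \ (z\text{ medium}).
\]
In the heavy case this is the $\frac13$ of Section~\ref{sec:model}, with a penalty for four or more inner ends. At a medium vertex every corner gets $1$, and each edge-end pays an equal share $4/d(z)$ of the $4$ that is missing.

\begin{lemma}\label{lem:val}
If $t(z)\ge1$, then $t(z)-4\ge\sum_{\gamma\ni z}\operatorname{val}(\gamma)$.
\end{lemma}

\begin{proof}
For medium $z$ equality holds. For heavy $z$, use $c+1\le4(1+\lfloor c/4\rfloor)$ to get $21\le\sum(c_\gamma+1)\le4\bigl(t(z)+\sum\lfloor c_\gamma/4\rfloor\bigr)$. So the integer $t(z)+\sum\lfloor c_\gamma/4\rfloor$ is at least $6$, and this is equivalent to $t(z)-4\ge\frac13t(z)-\frac23\sum\lfloor c_\gamma/4\rfloor$.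
\end{proof}

The \emph{charge} of a region $R$ is
\[
Q(R)=k_R-8+4h_R-4i_R+\sum_{\gamma\subset R}\operatorname{val}(\gamma).
\]
An isolated vertex $z$ of $T$ has $t(z)-4=-4$, and it is a boundary component of exactly one region. So Lemmas~\ref{lem:euler} and~\ref{lem:val} give $-8\ge\sum_RQ(R)$. \textbf{It therefore suffices to prove $Q(R)\ge0$ for every region $R$.}

\subsection{Two easy kinds of regions}

Edges that run inside a region are its \emph{inner edges}. Since $T$-edges are uncrossed, an edge outside $T$ runs in one region, and all edges of a small vertex in $R$ run in $R$.

\begin{lemma}\label{lem:easy}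
$Q(R)\ge0$ if $R$ contains no edge of $G^*$, or contains a crossing of two $WW$-edges.
\end{lemma}

\begin{proof}
If $R$ contains no edge, it contains no vertex or crossing either, so it is a face of the planarization with only large vertices on its walk; thus $\ell=3$, $k_R=3$, $h_R=1$, $i_R=0$. All $c_\gamma$ are $0$ and $\operatorname{val}(\gamma)\ge\frac13$ (medium: $1-\frac4d\ge\frac12$), so $Q(R)\ge3-8+4+1=0$.

If $X\in R$ is a crossing of two $WW$-edges, the four faces around it are triangles on $T$-edges by Lemma~\ref{lem:WW}; they are distinct, since $X$ occurs once on each. Together with $X$ and the four open segments at $X$ they form an open disc bounded by $T$-edges; this is $R$. So $k_R=4$, $h_R=1$, $i_R=0$, and every corner has $c_\gamma=1$ and $\operatorname{val}(\gamma)\ge0$ (medium: $1-\frac8d\ge0$). Hence $Q(R)\ge4-8+4=0$.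
\end{proof}

All other regions are called \emph{proper}.

\begin{lemma}\label{lem:proper}
A proper region $R$ has only crossings of types 1 and 2, contains no face with $\ell=3$, contains a small vertex, and all its corners have $c_\gamma\ge1$.
\end{lemma}

\begin{proof}
The first statement holds by definition. A face with $\ell=3$ is bounded by $T$-edges, so it is a whole region without inner edges. If $R$ contained no small vertex, it would contain no $SW$-edge. Its inner edges would be $WW$-edges outside $T$, that is, crossed ones, and they could be crossed neither by $SW$-edges nor by $WW$-edges. A corner with $c_\gamma=0$ is a sector between two $T$-edge-ends (two different ones, as $d(z)\ge8$). The walk of its face, which has length at least $3$, contains three consecutive occurrences of large vertices, so $\ell=3$.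
\end{proof}

\section{Counting in a proper region}\label{sec:count}

Fix a proper region $R$ and write $k,h,i$ for $k_R,h_R,i_R$. We express $Q(R)$ as a sum of terms that can be inspected locally.

\subsection{Parameters}

Let $N\ge1$ be the number of small vertices in $R$, $E$ the number of $SW$-edges in $R$, and $r,s$ the numbers of crossings of types 1 and 2. Every inner $WW$-edge is crossed, by an $SW$-edge; so there are exactly $s$ of them, and the number of inner ends at large vertices is $E+2s$. The faces in $R$ are the following.

\begin{itemize}
\item \emph{$T$-faces} ($\ell=2$). If $m=0$, the walk is $(z,X,y)$ by \eqref{eq:alternate}. Let $\tau$ be the number of $T$-faces with $m\ge1$.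
\item Faces with $\ell=1$. Here $m\ge1$, because a walk $(z,X)$ would have length $2$. If $m=1$, the walk is $(z,u,X)$ or $(z,X,u,X')$; the face is called a \emph{$\Delta$-face} or a \emph{$\Diamond$-face}. If $m\ge2$, the face is called \emph{wide}. Let $g$ be the number of wide faces.
\item \emph{$0$-faces} ($\ell=0$). Small vertices and crossings alternate, and $m\ge2$. Let $f_0$ be their number.
\end{itemize}

An $SW$-angle is \emph{loose} if it does not lie in a $\Delta$-face. Let $\omega$ be the number of $\Diamond$-faces plus the number of loose angles that lie in no $\Diamond$-face. Finally put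
\[
\zeta=\sum_{0\text{-faces}}(m-2),\qquad \beta_T=\sum_{T\text{-faces},\,m\ge1}(m-1),\qquad \beta=\beta_T+\sum_{\text{wide faces}}(m-1).
\]
A wide face has a single occurrence of a large vertex, in a corner $\gamma$ or at an isolated vertex $z$ of $T$. Let $\beta_\gamma$, $\beta_z$ be the sum of $m-1$ over the wide faces with this occurrence in $\gamma$, at $z$. Then $\beta=\beta_T+\sum_\gamma\beta_\gamma+\sum_z\beta_z$.

\begin{lemma}\label{lem:count}
\begin{align}
k&=r+2s+\tau,\label{eq:k}\\
E&=k+2r+g-\omega,\label{eq:E}\\
r&=\beta+2f_0+\zeta,\qquad g\le\beta,\label{eq:r}\\
N&=r+2-h-f_0.\label{eq:N}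
\end{align}
\end{lemma}

\begin{proof}
\emph{\eqref{eq:k}: sides of $T$-edges.} Every side of a $T$-edge on $R$ lies on exactly one face in $R$, which has $\ell=2$; each such face has one such side. So there are $k$ $T$-faces. Those with $m=0$ correspond by Lemma~\ref{lem:WW} to the $WW$-angles, of which there are $r+2s$.

\emph{\eqref{eq:E}: faces at large vertices.} Occurrences of large vertices on faces in $R$ correspond to sectors. A corner contains $c_\gamma+1$ of them, an isolated vertex $z$ contributes $d(z)$, and $R$ has $k$ corners. So $\sum_F\ell(F)=(E+2s)+k$. The $k$ $T$-faces account for $2k$, whence there are $E+2s-k$ faces with $\ell=1$. On the other hand there are $2r+2s$ $SW$-angles. A $\Delta$-face contains one, a $\Diamond$-face two, and $\omega-\#\Diamond$ further ones exist. So $2r+2s=\#\Delta+\#\Diamond+\omega$ and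
\[
E+2s-k=\#\Delta+\#\Diamond+g=2r+2s-\omega+g .
\]

\emph{\eqref{eq:r}: $SS$-angles.} There are $r$ of them. On a face with $\ell\ge1$ and $m\ge1$ the large occurrences are consecutive and the rest of the walk alternates, so the face contains $m-1$ $SS$-angles. A $0$-face contains $m$. Moreover $m-1\ge1$ for wide faces.

\emph{\eqref{eq:N}: Euler.} Let $M$ be the part of the planarization in the closure of $R$ (including $\partial R$). It is connected: each face in $R$ has a connected boundary, any two faces in $R$ are joined by a path in $R$ that avoids the vertices of the planarization, faces that are consecutive along the path share a segment, and $M$ is the union of these boundaries. Exactly $h$ components of $T$ meet $\partial R$, so $H=T\cup M$ has $\kappa-h+1$ components, if $T$ has $\kappa$. With $e,f$ the numbers of edges and faces of $T$, the graph $H$ has $|W|+N+r+s$ vertices; $e+E+s+2(r+s)$ edges, since each crossing lies on two inner edges and increases the number of segments by two; and $(f-1)+f_0+(E+2s)$ faces, since $R$ contains $k+(E+2s-k)$ faces with $\ell\ge1$. Subtracting $|W|-e+f=1+\kappa$ from Euler's formula for $H$ we obtain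
\[
N+r+s-E-s-2(r+s)-1+f_0+E+2s=1-h,
\]
that is, $N-r-1+f_0=1-h$.
\end{proof}

\subsection{The identity}

We now eliminate $r$ and $f_0$. Equation \eqref{eq:N} contains $f_0$; inserting \eqref{eq:r} turns it into $r$, and \eqref{eq:k} turns $r$ into $k$. Explicitly,
\begin{align}
5E-14N&=5k-4r+5g-5\omega-28+14h+14f_0\notag\\
&=5k+3r+5g-5\omega-7\beta-7\zeta-28+14h\notag\\
&=8k-6s-3\tau-7\zeta-5\omega-7\beta+5g-28+14h.\label{eq:5E}
\end{align}
(Any combination $\alpha E-\mu N$ with $6\alpha-\mu=16$ would give the term $8k$, which matches $6Q$ below. The choice $(5,14)$ is the one for which a vertex of degree $3$ contributes $3\alpha-\mu=1$.)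

Since $R$ has $k$ corners, $6Q(R)=8k-48+24h-24i+\sum_\gamma(6\operatorname{val}(\gamma)-2)$. We replace $8k$ by means of \eqref{eq:5E} and distribute the terms. First, $5E-14N=\sum_u(5j_u-14)$, where $j_u$ is the degree of the small vertex $u$. Each edge of a small vertex of degree $j$ receives
\[
5-\tfrac{14}j=\xi_j+\tfrac13,\qquad \xi_j=\tfrac{14}3-\tfrac{14}j:\qquad
\xi_3=0,\ \ \xi_4=\tfrac76,\ \ \xi_5=\tfrac{28}{15},\ \ \xi_6=\tfrac73,\ \ \xi_7=\tfrac83 .
\]
The part $\xi_j$ goes to the large end of the edge and $\frac13$ stays at the small end. Next, $6s$ is distributed as $3$ to each of the $2s$ ends of inner $WW$-edges. By \eqref{eq:isolated} all these ends lie in corners.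

For a corner $\gamma$ at $z$ let $a$ be the number of inner ends of $SW$-edges and $b$ the number of ends of (crossed) $WW$-edges, so $c_\gamma=a+b$, and let $\sum\xi$ be taken over the $a$ small vertices at the other ends. Likewise, at an isolated vertex $z$ of $T$ let $\sum\xi$ be taken over its $d(z)$ small neighbors. Put $\theta=24/d(z)$ and
\begin{align}
X_\gamma&=\textstyle\sum\xi+3b+2\beta_\gamma-4\lfloor c_\gamma/4\rfloor && (z\text{ heavy}),\label{eq:Xheavy}\\
X_\gamma&=4-\theta(1+a+b)+\textstyle\sum\xi+3b+2\beta_\gamma && (z\text{ medium}).\label{eq:Xmedium}
\end{align}

\begin{proposition}\label{prop:identity}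
For every proper region,
\[
6Q(R)=\sum_\gamma X_\gamma+\sum_{z\text{ isolated}}\Bigl(\sum\xi+2\beta_z\Bigr)+\sum_u\frac{j_u}3+3\tau+7\zeta+5\omega+2\beta_T+5(\beta-g)-20+10h-24i .
\]
\end{proposition}

\begin{proof}
By \eqref{eq:5E}, $6Q(R)=(5E-14N)+6s+3\tau+7\zeta+5\omega+7\beta-5g+28-14h-48+24h-24i+\sum_\gamma(6\operatorname{val}(\gamma)-2)$. Here $7\beta-5g=2\beta+5(\beta-g)$, and $2\beta$ splits as $2\beta_T+\sum2\beta_\gamma+\sum2\beta_z$. Finally $6\operatorname{val}(\gamma)-2$ equals $-4\lfloor c_\gamma/4\rfloor$ for heavy and $4-\theta(1+c_\gamma)$ for medium $z$.
\end{proof}

\begin{example}\label{ex:check}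
In the triangle of Figure~\ref{fig:extremal} we have $k=3$, $h=1$, $i=0$, $N=3$, $E=9$, $r=3$, $s=0$. The $T$-faces $(A,P,B)$, $(A,P',C)$, $(B,O,C)$ have $m=0$, so $\tau=0$. There are six $\Delta$-faces, $(A,u,P)$, $(A,u,P')$, $(B,v,P)$, $(B,v,O)$, $(C,w,P')$, $(C,w,O)$, and one $0$-face $(u,P,v,O,w,P')$ with $m=3$. So $f_0=\zeta=1$ and $g=\beta=\omega=0$, in accordance with Lemma~\ref{lem:count}. If $A,B,C$ are heavy, then $c_\gamma=3$ gives $X_\gamma=0$, and $6Q=0+3\cdot1+7\cdot1-20+10=0$.
\end{example}

In Proposition~\ref{prop:identity} only the $X_\gamma$ and the constant $-20+10h-24i$ can be negative. Section~\ref{sec:corners} deals with the $X_\gamma$, the later sections with the constant.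

\section{Corners}\label{sec:corners}

\subsection{The structure of a corner}

Let $f_1,\dots,f_c$ be the inner ends in a corner $\gamma$ at $z$, in order; $c\ge1$ by Lemma~\ref{lem:proper}. They define $c+1$ sectors.

\begin{lemma}\label{lem:structure}
\begin{enumerate}
\item[\textup{(a)}] The first and last sectors belong to $T$-faces, all others to faces with $\ell=1$.
\item[\textup{(b)}] If the edge of $f_l$ is crossed, then $l\in\{1,c\}$. If it is the $SW$-edge of a type 2 crossing, then $c=1$ and $\beta_\gamma=0$.
\item[\textup{(c)}] The uncrossed ends among the $f_l$ are consecutive and belong to $SW$-edges; there are at most $1+\beta_\gamma$ of them. Hence $c\le3+\beta_\gamma$.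
\item[\textup{(d)}] Suppose that one of two neighboring inner ends belongs to an edge crossed at $P$, the other to an uncrossed edge $zu$, and the face of the sector between them has $m=1$. Then this face is the $\Delta$-face $(z,u,P)$, and the edge of the first end is crossed at $P$ by an edge of $u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first and last sectors are bounded by $T$-edge-ends, so their faces have a side of a $T$-edge; as $\ell=3$ does not occur in $R$, these are $T$-faces. On a $T$-face both large occurrences are next to the side of the $T$-edge, so their sectors are bounded by a $T$-edge-end. The other sectors of the corner are not, so they belong to faces with $\ell=1$.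

(b) Let the edge of $f_l$ be crossed at $X$. Some $WW$-angle at $X$ contains the segment $Xz$, and by Lemma~\ref{lem:WW} its face is a $T$-face having a sector next to $f_l$ at $z$. By (a) this is the first or last sector, so $f_l$ is first or last. For the $SW$-edge $uz$ of a type 2 crossing both angles at $Xz$ are $WW$-angles. So both sectors next to $f_l$ are in $T$-faces, $c=1$, and no wide face has its large occurrence in $\gamma$.

(c) By (b) at most two ends are crossed, and only the first and the last can be. Uncrossed inner edges are $SW$-edges, as uncrossed $WW$-edges are in $T$. The sector between two neighboring uncrossed $zu,zv$ belongs to a face with $\ell=1$, and $u\ne v$ because $G$ is simple. So $m\ge2$ and the face is wide. Different sectors give different faces since $\ell=1$. Hence (number of uncrossed ends)$\,-1\le\beta_\gamma$.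

(d) By (a), $\ell=1$. The walk contains $P,z,u$ consecutively, and $m=1$. So it is $(z,u,P)$. The segments $Pz$ and $Pu$ bound an angle at $P$, so they belong to different edges, which cross at $P$.
\end{proof}

\subsection{Heavy corners}

Let $z$ be heavy. If $\beta_\gamma=0$ or $\beta_\gamma\ge2$, then
\begin{equation}\label{eq:heavy}
2\beta_\gamma-4\lfloor c/4\rfloor\ge0 ,
\end{equation}
because $\lfloor(3+\beta)/4\rfloor\le\beta/2$ for $\beta=0,2$, and $(3+\beta)/4\le\beta/2$ for $\beta\ge3$. If $\beta_\gamma=1$, then $c\le4$; for $c\le3$ we have $X_\gamma\ge2$, and for $c=4$ we have $X_\gamma\ge3b-2$. So $X_\gamma\ge0$ except possibly if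
\[
\beta_\gamma=1,\qquad c=4,\qquad b=0 .
\]
Such corners (at heavy vertices) are called \emph{critical}; there $X_\gamma=\sum\xi-2$. This is negative only if there are vertices of degree $3$, and then we find loose angles to compensate; see Figure~\ref{fig:corners}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\coordinate (z) at (0,0); \coordinate (u) at (-0.8,2); \coordinate (v) at (0.8,2);
\coordinate (P) at (-1.4,1.1); \coordinate (p) at (-2.3,1.807); \coordinate (y) at (-2,0.2);
\coordinate (P2) at (1.4,1.1); \coordinate (q) at (2.3,1.807); \coordinate (y2) at (2,0.2);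
\coordinate (X) at (0,2.8); \coordinate (w1) at (1,3.8); \coordinate (w2) at (-1,3.8);
\draw[very thick] (y)--(z)--(y2); \draw[very thick] (w1)--(w2);
\draw (z)--(p) (z)--(u) (z)--(v) (z)--(q) (u)--(y) (v)--(y2) (u)--(w1) (v)--(w2);
\draw[very thick] (X) ++(135:0.3) arc (135:225:0.3);
\foreach \a in {z,y,y2,w1,w2} \fill (\a) circle (2pt);
\foreach \a in {u,v,p,q} \filldraw[fill=white] (\a) circle (2pt);
\node[below] at (z) {$z$}; \node[right] at (-0.75,2.02) {$u$}; \node[left] at (0.75,2.02) {$v$};
\node[left] at (p) {$p$}; \node[right] at (q) {$q$}; \node[left] at (y) {$y$}; \node[right] at (y2) {$y'$};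
\node[above] at (-1.42,1.17) {$P$}; \node[above] at (1.42,1.17) {$P'$};
\node[right] at (0.08,2.8) {$X$}; \node[right] at (w1) {$w_1$}; \node[left] at (w2) {$w_2$};
\begin{scope}[shift={(5.6,0)}]
\coordinate (z) at (0,0); \coordinate (u) at (0,2);
\coordinate (P) at (-1,1); \coordinate (p) at (-1.8,1.8); \coordinate (y) at (-1.8,0.2);
\coordinate (P2) at (1,1); \coordinate (q) at (1.8,1.8); \coordinate (y2) at (1.8,0.2);
\draw[very thick] (y)--(z)--(y2);
\draw (z)--(p) (z)--(u) (z)--(q) (u)--(y) (u)--(y2); \draw[dashed] (u)--(0,2.9);
\foreach \a in {z,y,y2} \fill (\a) circle (2pt);
\foreach \a in {u,p,q} \filldraw[fill=white] (\a) circle (2pt);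
\node[below] at (z) {$z$}; \node[above right] at (u) {$u$};
\node[left] at (p) {$p$}; \node[right] at (q) {$p'$}; \node[left] at (y) {$y$}; \node[right] at (y2) {$y'$};
\node[above] at (-1,1.06) {$P$}; \node[above] at (1,1.06) {$P'$};
\end{scope}
\end{tikzpicture}
\caption{Left: a critical corner at a heavy vertex $z$ with inner ends of $zp,zu,zv,zq$. The arc at $X$ marks the angle $uXw_2$, which is loose if $u$ has degree $3$. Right: a bad corner at a medium vertex $z$; the small vertices $p,u,p'$ have degree $4$, and $u$ is the middle. Black vertices are large, white ones small; thick lines are $T$-edges.}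
\label{fig:corners}
\end{figure}

\begin{lemma}\label{lem:critical}
Let $\gamma$ be a critical corner with inner ends of $zp,zu,zv,zq$ in this order. Then the face of the sector between $zu$ and $zv$ is $(z,u,X,v)$ with a type 1 crossing $X=uw_1\times vw_2$. If $u$ has degree $3$, then the $SW$-angle $uXw_2$ is loose and in no $\Diamond$-face, and edges of $u$ cross edges of two different small vertices. If $v$ has degree $3$, the same holds for $v$ and the angle $vXw_1$.
\end{lemma}

\begin{proof}
Since $c=4=3+\beta_\gamma$ and $b=0$, Lemma~\ref{lem:structure} shows that $zp$ and $zq$ are crossed, in type 1 crossings since $c\ne1$, and $zu,zv$ are uncrossed. The wide face of the sector between $zu$ and $zv$ uses up $\beta_\gamma=1$. So it has $m=2$ and its walk is $(z,u,X,v)$ with an $SS$-angle at $X$. The face of the sector between $zp$ and $zu$ is not wide, so it has $m=1$, and by Lemma~\ref{lem:structure}(d) it is $(z,u,P)$ with $P=zp\times uy$. As $zp$ is crossed and $zv$ is not, $p\ne v$. Thus $uy$ is crossed by an edge of $p$ and $uw_1$ by an edge of $v\ne p$; in particular $uy\ne uw_1$, because each edge is crossed only once.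

Let $u$ have degree $3$. Its edges are $uy,uz,uw_1$. The sector at $u$ between $uw_1$ and $uy$ lies on the other side of $uP$ and $uX$ from the two faces just described. At $P$ the angle $uPz$ is in the $\Delta$-face, so on the other side is the $SS$-angle $uPp$; at $X$ the $SS$-angle is in the wide face, so on the other side is the $SW$-angle $uXw_2$. The face of this sector contains both angles. It contains occurrences of $p$ and $u$, so $m\ge2$ and it is neither a $\Delta$- nor a $\Diamond$-face. The statement for $v$ follows by exchanging the roles of $zp$ and $zq$.
\end{proof}

For a critical corner $\gamma$ let $\rho_\gamma\in\{0,1,2\}$ be the number of vertices of degree $3$ among its $u,v$, and call the corresponding $\rho_\gamma$ angles from Lemma~\ref{lem:critical} \emph{reserved}. Different critical corners have different reserved angles: the crossing $X$ determines its $SS$-angle, whose face has a single large occurrence, and this determines the corner. So $\omega'=\omega-\sum\rho_\gamma\ge0$. Moreover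
\begin{equation}\label{eq:criticalX}
X_\gamma+5\rho_\gamma\ge-2+(2-\rho_\gamma)\tfrac76+5\rho_\gamma\ge\tfrac13 .
\end{equation}

\begin{example}
These notions already explain why a triangular proper region ($k=3$, $h=1$, $i=0$, with three distinct vertices) cannot contain exactly four small vertices, all of degree $3$. In this case $E=12$, and by \eqref{eq:k}--\eqref{eq:r}, $g\le\beta\le r\le3$ and $12=3+2r+g-\omega\le12$. So $r=g=\beta=3$ and $\omega=s=0$. Every small vertex is adjacent to all three boundary vertices, so each of the three corners has four inner ends. Hence $\beta_\gamma\ge1$, and so $\beta_\gamma=1$, for all three. All corners are critical, and there are reserved angles. These are loose, contradicting $\omega=0$.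
\end{example}

\subsection{Medium corners}

Let $z$ be medium; $\theta=24/d(z)\le3$. If $a=0$, then
\begin{equation}\label{eq:a0}
X_\gamma=(4-\theta)+(3-\theta)b+2\beta_\gamma\ge1+2\beta_\gamma .
\end{equation}
If $a\ge1$, let $j_0\ge4$ be the least degree of a small vertex at the corner. By \eqref{eq:medium}, $\theta\le24/D_{j_0}$; this is the place where the numbers $11,9,8,7$ of the theorem are used. As $\xi_j$ increases with $j$, we obtain, with $\nu=24/D_{j_0}-\xi_{j_0}$,
\begin{equation}\label{eq:mediumbound}
X_\gamma\ge\Bigl(4-\frac{24}{D_{j_0}}\Bigr)-\nu a+\Bigl(3-\frac{24}{D_{j_0}}\Bigr)b+2\beta_\gamma .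
\end{equation}
Inserting $a\le3+\beta_\gamma-b$ we obtain the last column of the following table.
\begin{center}
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{c|c|c|c|c|c}
$j_0$ & $24/D_{j_0}$ & $4-24/D_{j_0}$ & $\nu$ & $3-24/D_{j_0}$ & lower bound for $X_\gamma$\\\hline
$4$ & $2$ & $2$ & $5/6$ & $1$ & $-\frac12+\frac76\beta_\gamma+\frac{11}6b$\\
$5$ & $12/5$ & $8/5$ & $8/15$ & $3/5$ & $\frac{22}{15}\beta_\gamma+\frac{17}{15}b$\\
$6$ & $8/3$ & $4/3$ & $1/3$ & $1/3$ & $\frac13+\frac53\beta_\gamma+\frac23b$\\
$7$ & $3$ & $1$ & $1/3$ & $0$ & $\frac53\beta_\gamma+\frac13b$
\end{tabular}
\end{center}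
So $X_\gamma\ge0$ except possibly if $j_0=4$ and $\beta_\gamma=b=0$. Then $a\le3$, and $a\le2$ gives $X_\gamma\ge2-\frac53>0$. If $a=3$ and one of the three small vertices has degree at least $5$, then $X_\gamma\ge4-4\cdot2+2\cdot\frac76+\frac{28}{15}=\frac15$. The remaining corners, with
\[
c=a=3,\qquad\beta_\gamma=b=0,\qquad\text{three small vertices of degree }4,
\]
are called \emph{bad}; for these $X_\gamma\ge4-8+\frac72=-\frac12$. The debt $\frac12$ is charged to the small vertex in the middle.

At an edge $uy$ of a small vertex $u$ that is crossed in a type 1 crossing $X$, one of the two angles at $X$ next to $uX$ is an $SS$-angle and the other an $SW$-angle. We call the corresponding sides of $uy$ its \emph{$S$-side} and its \emph{$W$-side}.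

\begin{lemma}\label{lem:bad}
Let $\gamma$ be a bad corner with inner ends of $zp,zu,zp'$ in this order; $u$ is the \emph{middle} of $\gamma$. Then $zp$ and $zp'$ are crossed by different edges $uy,uy'$ of $u$, the edges $uy,uz,uy'$ are consecutive in the rotation at $u$, and the $W$-sides of $uy$ and $uy'$ are toward $uz$. In particular edges of $u$ cross edges of two different vertices $p,p'$ of degree $4$. Each small vertex is the middle of at most one bad corner.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:structure}(b), (c), the edges $zp$ and $zp'$ are crossed, in type 1 crossings $P,P'$ since $c\ne1$, and $zu$ is uncrossed. As $\beta_\gamma=0$, the faces of the two sectors next to $zu$ have $m=1$. By Lemma~\ref{lem:structure}(d) they are $(z,u,P)$ and $(z,u,P')$, with edges $uy\ni P$, $uy'\ni P'$. These are different, as each edge is crossed only once. The two $\Delta$-faces show the statements about the rotation and about the $W$-sides.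

Suppose that $u$ were the middle of another bad corner. The middle edge of it is uncrossed and different from $uz$, so it is the fourth edge of $u$. Its neighbors in the rotation are $uy$ and $uy'$, whose $W$-sides would have to be toward it; but they are toward $uz$.
\end{proof}

\subsection{Summary}

Put $X'_\gamma=X_\gamma+5\rho_\gamma$ for critical corners, $X'_\gamma=X_\gamma+\frac12$ for bad corners, and $X'_\gamma=X_\gamma$ for all other corners. Put $\sigma_u=\frac43-\frac12=\frac56$ if $u$ is the middle of a bad corner, and $\sigma_u=j_u/3\ge1$ otherwise. Since reserved angles are distinct, and each bad corner has its own middle, Proposition~\ref{prop:identity} becomes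
\begin{equation}\label{eq:summary}
\begin{aligned}
6Q(R)={}&\sum_\gamma X'_\gamma+\sum_{z\text{ isolated}}\Bigl(\sum\xi+2\beta_z\Bigr)+\sum_u\sigma_u+3\tau+7\zeta+5\omega'\\
&{}+2\beta_T+5(\beta-g)-20+10h-24i,
\end{aligned}
\end{equation}
where $X'_\gamma\ge0$, $\sigma_u\ge\frac56$, $\omega'\ge0$. Only the constant is now possibly negative.

\section{Regions with several boundary components}\label{sec:several}

\begin{lemma}\label{lem:several}
$Q(R)\ge0$ for every proper region with $i\ge1$ or $h\ge2$.
\end{lemma}

\begin{proof}
Let $z$ be an isolated vertex of $T$ in $\partial R$. By \eqref{eq:isolated} all $d(z)\ge8$ edges at $z$ are uncrossed $SW$-edges, so every sector at $z$ is between edges to two different small vertices. Its face has $\ell=1$, because on faces with $\ell\ge2$ all large occurrences are ends of $T$-edges. So the face is wide, and different sectors give different faces. Hence $\beta_z\ge d(z)$. If $z$ is heavy, $\sum\xi+2\beta_z\ge42$. If $z$ is medium, its neighbors have degree at least $4$ and $\sum\xi+2\beta_z\ge8(\frac76+2)>24$. So each isolated vertex contributes at least $24$.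

Put $h=h_0+i$. The constant in \eqref{eq:summary} is $-20+10h_0-14i$.

If $h_0=0$, then $k=0$, and $i=h\ge1$. By \eqref{eq:k}, $r=0$, and by \eqref{eq:r}, $\beta=0$, contradicting $\beta_z\ge8$. If $h_0\ge2$, then $6Q(R)\ge-20+20+(24-14)i\ge0$. If $h_0=1$ and $i\ge1$, then $6Q(R)\ge-10+(24-14)i\ge0$.
\end{proof}

\section{Regions with one boundary component: the graph $\Gamma$}\label{sec:gamma}

From now on $R$ is a proper region with $h=1$ and $i=0$. By \eqref{eq:summary}, $6Q(R)=\Theta-10$, where
\[
\Theta=\sum_\gamma X'_\gamma+\sum_u\sigma_u+3\tau+7\zeta+5\omega'+2\beta_T+5(\beta-g),
\]
and all terms are nonnegative. So we have to show $\Theta\ge10$. If $R$ contains many small vertices, $\sum\sigma_u$ suffices; the difficulty lies in regions with few. To find the ten units we use a graph that records how small vertices interact.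

Let $\Gamma$ be the plane multigraph on the small vertices in $R$ with one edge $u\!-\!X\!-\!v$ (formed by the segments $uX$ and $Xv$) for every type 1 crossing $X=uz\times vy$ in $R$. It has $N$ vertices, $r$ edges and no loops. Its edge-ends at $u$ correspond to the edges of $u$ with a type 1 crossing.

\begin{lemma}\label{lem:gamma}
\begin{enumerate}
\item[\textup{(a)}] $W$ lies in one face $\Phi_\infty$ of $\Gamma$. The other faces of $\Gamma$ are exactly the $0$-faces in $R$, and $\Gamma$ is connected.
\item[\textup{(b)}] Each edge of $\Gamma$ occurs at most once in total on the walks of $0$-faces.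
\item[\textup{(c)}] No small vertex occurs twice on the walk of a $0$-face.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $S^2\setminus R$ is connected: $\partial R$ is connected because $h=1$, and a path from a point of $S^2\setminus R$ to $R$, stopped when it first meets $\partial R$, stays in $S^2\setminus R$. This set contains $W$ and misses $\Gamma$, so it lies in one face $\Phi_\infty$.

Every point of the planarization in $R$ off $\Gamma$ is joined to $W$ along the planarization without meeting $\Gamma$. For a point on an uncrossed edge $uz$, on the part $Xz$ of an edge with a type 1 crossing, or on an $SW$-edge $uz$ with a type 2 crossing, follow the edge to $z$ (type 2 crossings are not on $\Gamma$). For a point on an inner $WW$-edge follow this edge to an end. So all points of the planarization off $\Gamma$ are in $\Phi_\infty$.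

Hence a face of $\Gamma$ other than $\Phi_\infty$ lies in $R$ and contains no point of the planarization, so it is a face of the planarization with boundary in $\Gamma$, a $0$-face. Conversely, at every crossing on the walk of a $0$-face the face has an $SS$-angle, so its boundary is in $\Gamma$ and it is a face of $\Gamma$. It contains no vertex, so it is not $\Phi_\infty$. Thus $\Gamma$ has $f_0+1$ faces. By \eqref{eq:N}, $N-r+f_0=1$, so Euler's formula shows that $\Gamma$ has exactly one component.

(b) On the side of $z$ and $y$ the edge given by $X=uz\times vy$ has $\Phi_\infty$, because points of $Xz$ close to $X$ lie in $\Phi_\infty$. So at most one of its two sides is in a $0$-face.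

(c) If $u$ occurred twice on a $0$-face $\Phi$, there would be a simple closed curve $C\subset\Phi\cup\{u\}$ through $u$ leaving $u$ in two different sectors of $\Gamma$. On each side of $C$ there is an edge of $\Gamma$ at $u$, and by the proof of (b) it has $\Phi_\infty$ on one of its sides. So $\Phi_\infty$ meets both sides of $C$, although it is connected and disjoint from $C$.
\end{proof}

\begin{lemma}\label{lem:zeta}
If $\zeta\ge1$, then $\Theta\ge10$.
\end{lemma}

\begin{proof}
Some $0$-face has $m\ge3$, with distinct small vertices by Lemma~\ref{lem:gamma}(c), so $N\ge3$. If $N\ge4$, then $\Theta\ge7+4\cdot\frac56>10$. Let $N=3$; then $m=3$. Write $f_0=1+x$, so $r=N-1+f_0=3+x$. By Lemma~\ref{lem:gamma}(b) the first $0$-face uses three edges of $\Gamma$, and the other $x$ $0$-faces use at least $2x$ of the remaining $x$ edges. So $x=0$, and $\Gamma$ is a $3$-cycle bounding a $0$-face. Each small vertex $u$ has exactly two edges with type 1 crossings; they are consecutive in its rotation, and their common sector, in the $0$-face, is on the $S$-side of both. If $u$ were the middle of a bad corner, these would be the edges $uy,uy'$ of Lemma~\ref{lem:bad}, which are not consecutive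 in the rotation of $u$, a vertex of degree $4$. So $\sigma_u\ge1$ for all three vertices and $\Theta\ge7+3=10$.
\end{proof}

The triangle in Figure~\ref{fig:extremal} is of the last kind. From now on let $\zeta=0$. Then all $0$-faces are \emph{digons} $(u,X,v,X')$, where $u\neq v$ by Lemma~\ref{lem:gamma}(c) and $X\ne X'$ by (b), and any two digons are edge-disjoint. Delete one edge of each digon from $\Gamma$. The resulting graph $\Gamma'$ is connected and has $r-f_0=N-1$ edges, so it is a spanning tree of $\Gamma$. Every deleted edge is parallel to a kept one; so two small vertices are adjacent in $\Gamma$ if and only if they are adjacent in $\Gamma'$.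

If $N\ge2$, the tree has at least two leaves. The plan is to find five units at each leaf. We first collect what can be seen around a small vertex.

\section{Around a small vertex}\label{sec:sectors}

\subsection{Sectors}

An edge of a small vertex is of \emph{type $0$} if it is uncrossed, and of type $1$ or $2$ if it has a crossing of that type. An edge of type $1$ has a $W$-side and an $S$-side; an edge of type $2$ has, next to its small end, $SW$-angles on both sides. A sector at $u$ \emph{contains} the angles next to $u$ on the side of the sector at the crossings of its two bounding edges. So each $SW$-angle $uXy$ is contained in exactly one sector, and this is a sector at $u$. A sector is \emph{loose} if it contains a loose angle. An $(x,y)$-sector is one bounded by edges of types $x$ and $y$.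

\begin{lemma}\label{lem:sectors}
\begin{enumerate}
\item[\textup{(a)}] The face of a $(0,0)$-sector at $u$ between $ua$ and $ub$ is the $T$-face $(a,u,b)$. Different $(0,0)$-sectors give different such faces, and each contributes $3$ to $\Theta$ through $3\tau$.
\item[\textup{(b)}] Let a sector at $u$ contain the $SW$-angle $uXy$. If it is not loose, its other bounding edge is of type $0$ and equals $uy$, and its face is the $\Delta$-face $(y,u,X)$. In particular a sector bounded by an edge of type $2$ and an edge of type $1$ or $2$ is loose.
\item[\textup{(c)}] The number of loose sectors containing no reserved angle is at most $\omega'$; so each contributes $5$ to $\Theta$.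
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The walk contains $a,u,b$, and $a\ne b$ as $G$ is simple. By \eqref{eq:star} these occurrences of $a$ and $b$ are consecutive, so the walk is $(a,u,b)$. It has $m=1$, so it comes from one sector only.

(b) Not being loose means that the face is a $\Delta$-face $(a,u,X)$. Its only small occurrence is next to its large one, so the other bounding edge of the sector is the uncrossed edge $ua$. The angle of this face at $X$ is $uXa$ and also $uXy$, so $a=y$. The last statement follows, since a sector next to an edge of type $2$ contains an $SW$-angle at the crossing of this edge.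

(c) A $\Diamond$-face has one small occurrence, so both its angles are contained in the same sector. A loose sector that is not in a $\Diamond$-face contains a loose angle of its own that is in no $\Diamond$-face; if the sector contains no reserved angle, this angle is not reserved. As reserved angles are in no $\Diamond$-faces, $\omega'$ is the number of $\Diamond$-faces plus the number of loose, not reserved angles in no $\Diamond$-face.
\end{proof}

The next lemma determines the corner at the other end of an uncrossed edge. We write $*$ for an inner end of a (crossed) $WW$-edge, and $[\,\cdot\,,\cdot\,,\cdot\,]$ for the list of all inner ends in a corner in order. The first or last inner end is called \emph{extreme} on its side. Since $i=0$, every inner end lies in a corner.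

\begin{lemma}\label{lem:neighbors}
Let $ua$ be an edge of type $0$ of a small vertex $u$, and let $\varepsilon$ be its end at $a$. Consider one of the two sectors at $u$ next to $ua$, and the corresponding side of $\varepsilon$ in its corner at $a$.
\begin{enumerate}
\item[\textup{(a)}] If it is a $(0,0)$-sector, $\varepsilon$ is the extreme inner end of the corner on this side.
\item[\textup{(b)}] If it is a $(0,2)$-sector that is not loose, then next to $\varepsilon$ on this side is an end $*$, and it is the extreme one. Different such sectors (at the same or different small vertices) give different ends $*$.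
\item[\textup{(c)}] If it is a $(0,1)$-sector on the $W$-side of the edge of type $1$, which is crossed by an edge $vy$ with $v$ small, and the sector is not loose, then $a=y$, and next to $\varepsilon$ on this side is the end of $va$, which is of type $1$ and is the extreme one.
\end{enumerate}
If both sectors at $u$ next to $ua$ are of these kinds, the corner is known completely, and $\beta_\gamma=0$ there. Moreover, an edge $uz$ of type $2$ ends in a corner $[uz]$ with $a=1$, $b=\beta_\gamma=0$.
\end{lemma}

\begin{proof}
In (a) the sector at $a$ belongs to a $T$-face by Lemma~\ref{lem:sectors}(a), so by Lemma~\ref{lem:structure}(a) it is the first or last one. In (b) and (c) the face is a $\Delta$-face $(a,u,X)$ by Lemma~\ref{lem:sectors}(b), and $aX$ belongs to the edge crossing the edge of type 2 or 1. So the end next to $\varepsilon$ is an end of that edge. It is first or last by Lemma~\ref{lem:structure}(b), and as $\varepsilon$ is on its other side, it is extreme on the side considered. In (b), the end $*$ of the $WW$-edge at $a$ determines $X$, hence the $SW$-angle $uXa$ and thus the sector. In all three cases the sectors of the corner on this side are in $T$- or $\Delta$-faces,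 so there are no wide faces. The last statement is Lemma~\ref{lem:structure}(b).
\end{proof}

\subsection{Values of corners without wide faces}

\begin{lemma}\label{lem:values}
Let $\beta_\gamma=0$ (so $c\le3$).
\begin{enumerate}
\item[\textup{(V1)}] If $a=1$ and the small vertex has degree $j$, then $X_\gamma\ge3b$ for $j=3$; $X_\gamma\ge\frac76+b$ for $j=4$; $X_\gamma\ge\frac{16}{15}+\frac35b$ for $j=5$; $X_\gamma\ge1+\frac13b$ for $j=6$; $X_\gamma\ge\frac23$ for $j=7$.
\item[\textup{(V2)}] If $a=2$, $b=1$ and one of the two small vertices has degree $j$, then $X_\gamma\ge\frac43$ for $j=4$; $X_\gamma\ge\frac{17}{15}$ for $j=5$; $X_\gamma\ge\frac13$ for $j=7$.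
\item[\textup{(V3)}] If $a=2$, $b=0$ and one of the two small vertices has degree $4$, then $X_\gamma\ge\frac13$.
\end{enumerate}
\end{lemma}

\begin{proof}
At a heavy vertex $X_\gamma=\sum\xi+3b$, which satisfies all bounds; in (V2) it is at least $3$. Now let $z$ be medium. Then all small vertices at the corner have degree at least $4$. In (V2) and (V3) let $j'$ be the degree of the other small vertex.

(V1) $X_\gamma=4-2\theta+\xi_j+(3-\theta)b$ with $\theta\le2,\frac{12}5,\frac83,3$ for $j=4,5,6,7$.

(V2) $X_\gamma=7-4\theta+\xi_j+\xi_{j'}$, where $\theta\le24/D_{\min\{j,j'\}}$. For $j=4$ this is at least $-1+2\cdot\frac76=\frac43$. For $j=5$ and $j'=4,5,6,7$ it is at least $\frac{61}{30},\frac{17}{15},\frac85,\frac{29}{15}$. For $j=7$ and $j'=4,5,6,7$ it is at least $\frac{17}6,\frac{29}{15},\frac43,\frac13$.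

(V3) $X_\gamma=4-3\theta+\frac76+\xi_{j'}\ge4-6+\frac73$.
\end{proof}

\section{A single small vertex}\label{sec:one}

\begin{lemma}\label{lem:one}
If $N=1$, then $\Theta\ge10$.
\end{lemma}

\begin{proof}
A type 1 crossing involves two small vertices, so $r=0$ and $\beta=0$ by \eqref{eq:r}. There are no critical corners (these have $\beta_\gamma=1$), no bad corners (these have three small vertices) and no reserved angles. Let $u$ be the small vertex, $j$ its degree and $\sigma_u=j/3$. Its edges are of types $0$ and $2$; each type 2 crossing is on an edge of $u$, so $s$ of them are of type $2$. Its $j$ neighbors are different, which gives $j$ corners with $a=1$ and $\beta_\gamma=0$, to which (V1) applies. By Lemma~\ref{lem:sectors}, $(0,0)$-sectors contribute $3$, and loose sectors, in particular $(2,2)$-sectors, contribute $5$. By Lemma~\ref{lem:neighbors}(b), each $(2,0)$-sector that is not loose gives its own end $*$ in one of the $j$ corners. Below, the \emph{base value} is $\sigma_u$ plus the bounds of (V1) with $b=0$.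

$j=3$. The neighbors are heavy, and the base value is $\sigma_u=1$. A $(2,0)$-sector contributes at least $3$: either it is loose, or it gives an end $*$, which counts $3$ in (V1). For $s=0$ we have three $(0,0)$-sectors: $1+9=10$. For $s=1$: $1+3+3+3=10$. For $s=2$: $1+5+3+3=12$. For $s=3$: $1+15=16$.

$j=4$. The base value is $\frac43+4\cdot\frac76=6$. If $s\le1$, there are at least two $(0,0)$-sectors, giving at least $12$. If $s=2$ and the edges of type $2$ are adjacent in the rotation, there are a $(2,2)$- and a $(0,0)$-sector, giving at least $6+5+3=14$. If they are opposite, either some sector is loose, giving at least $11$, or there are four ends $*$, each counting $1$ in (V1), giving $10$. If $s\ge3$, there are at least two $(2,2)$-sectors, giving at least $16$.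

$j=5$. The base value is $\frac53+5\cdot\frac{16}{15}=7$. As $j$ is odd, there is a $(0,0)$- or a $(2,2)$-sector, giving at least $10$.

$j=6$. The base value is $2+6=8$. A $(0,0)$-sector or a loose sector gives at least $11$. Otherwise the types alternate and there are six ends $*$, each counting $\frac13$, giving $10$.

$j=7$. The base value is $\frac73+7\cdot\frac23=7$, and again there is a $(0,0)$- or a $(2,2)$-sector.
\end{proof}

\section{Leaves}\label{sec:leaves}

Let $N\ge2$ (and $\zeta=0$). Let $u$ be a leaf of the tree $\Gamma'$, of degree $j$ in $G$, and let $v$ be its neighbor in $\Gamma'$. At $u$ there is one kept edge of $\Gamma$. Each deleted edge at $u$ forms a digon with a kept edge at $u$, hence with this one, and an edge lies on at most one $0$-face. So $u$ has one or two edges in $\Gamma$, all leading to $v$, and accordingly one or two edges of type $1$. We call it a \emph{lone leaf} or a \emph{digon leaf}. As all type 1 crossings on edges of $u$ are with edges of $v$, no sector at $u$ contains a reserved angle (Lemma~\ref{lem:critical}) and $u$ is not the middle of a bad corner (Lemma~\ref{lem:bad}); so $\sigma_u=j/3$. Put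
\[
P_u=3n_{00}+5\cdot(\text{number of loose sectors at }u),
\]
where $n_{00}$ is the number of $(0,0)$-sectors at $u$. By Lemma~\ref{lem:sectors}, $\Theta$ contains $\sum(\sigma_u+P_u)$ over all leaves, in addition to the $X'_\gamma$ and the $\sigma$ of the other vertices. To $\sigma_u+P_u$ we add values $X'_\gamma$ of certain corners \emph{used} by $u$ to form the \emph{credit} $L_u$. A lone leaf of degree $3$ with $P_u<5$ is called \emph{weak}.

\begin{proposition}\label{prop:leaves}
Credits can be chosen so that $\Theta\ge\sum_{\mathrm{leaves}}L_u+\sum_{\mathrm{nonleaves}}\sigma_u$ and
\begin{itemize}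
\item $L_u\ge6$ if $P_u\ge5$, and $u$ uses no corner;
\item $L_u=4$ if $u$ is weak, and $u$ uses no corner and has no edge of type $2$;
\item $L_u\ge5$ for all other leaves.
\end{itemize}
\end{proposition}

The idea is that $P_u<5$ leaves very few possible rotations at $u$. For each of them Lemma~\ref{lem:neighbors} describes the corners at the other ends of the edges of $u$, and Lemma~\ref{lem:values} gives their values.

\begin{proof}
If $P_u\ge5$, take $L_u=\sigma_u+P_u\ge6$. Let $P_u<5$. Then no sector at $u$ is loose, and $n_{00}\le1$. By Lemma~\ref{lem:sectors}(b), no two edges of type $2$ are consecutive, and an edge of type $2$ is not consecutive with one of type $1$. Let $s_u$ be the number of edges of type $2$ at $u$.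

\medskip
\noindent\textbf{(A) Lone leaves.} Let $e_0=uz_0$ be the edge of type $1$, crossed by $vy_0$, and $e_0,e_1,\dots,e_{j-1}$ the rotation at $u$, with the $W$-side of $e_0$ toward $e_1$. By Lemma~\ref{lem:sectors}(b), $e_1=uy_0$ is of type $0$. The edge $e_{j-1}$ is of type $0$ too, since it is consecutive with $e_0$. The $j-2$ sectors between $e_1,\dots,e_{j-1}$ are $(0,0)$- and $(0,2)$-sectors, and each edge of type $2$ bounds two of them. So $j-2=n_{00}+2s_u$. As $n_{00}\le1$, the parity of $j$ leaves one case for each $j$.

\emph{$j=3$:} $n_{00}=1$, $s_u=0$, and $L_u=1+3=4$. This is a weak leaf.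

\emph{$j=4$:} $n_{00}=0$ and $e_2$ is of type $2$. The leaf uses three corners. The corner of $e_2$ has $X_\gamma\ge\frac76$ by (V1). The corner of $e_1$ is $[vy_0,uy_0,*]$ by Lemma~\ref{lem:neighbors}, and $X_\gamma\ge\frac43$ by (V2). The corner of $e_3$ contains an end $*$ next to the end of $e_3$, by Lemma~\ref{lem:neighbors}(b); on the other side of $e_3$ we have no information. But in any case
\[
X_\gamma\ge\tfrac43\quad\text{if }b=1,\qquad X_\gamma\ge\tfrac83\quad\text{if }b=2 .
\]
For a medium vertex this is the row $j_0=4$ of the table. For a heavy vertex, $\sum\xi\ge\frac76$, so $X_\gamma\ge3b+\frac76$ if $\beta_\gamma\ne1$, by \eqref{eq:heavy}, and $X_\gamma\ge3b-2+\frac76$ if $\beta_\gamma=1$. Suppose another leaf uses this corner in the same way, as a lone leaf of degree $4$ with its own $e_3$. Then it uses a different end $*$, because an extreme end of a corner with $c\ge2$ has only one neighboring inner end. So $b=2$, at most two leaves share the corner, and we give half of $X_\gamma$ to each. In either case $u$ gets at least $\frac43$, and $L_u\ge\frac43+\frac76+\frac43+\frac43>5$.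

\emph{$j=5$:} $n_{00}=1$, $s_u=1$. With the corner of the edge of type $2$, $L_u\ge\frac53+3+\frac{16}{15}>5$.

\emph{$j=6$:} $n_{00}=0$, and $e_2,e_4$ are of type $2$. By Lemma~\ref{lem:neighbors} the corner of $e_3$ is $[*,e_3,*]$. With this corner and those of $e_2,e_4$, (V1) gives $L_u\ge2+\frac53+1+1>5$.

\emph{$j=7$:} $n_{00}=1$, and $L_u=\frac73+3>5$ without corners.

\medskip
\noindent\textbf{(B) Digon leaves.} Let $e_0=uz_0$ and $e_0'=uz_0'$ be the edges of type $1$, crossed by $vy_0$ and $vy_0'$. The two edges of $\Gamma$ at $u$ bound a digon, whose sector at $u$ is on the $S$-side of $e_0$ and $e_0'$. So the rotation is $e_0,e_1,\dots,e_{j-2},e_0'$ with the $W$-sides of $e_0,e_0'$ toward $e_1,e_{j-2}$. By Lemma~\ref{lem:sectors}(b), $e_1=uy_0$ and $e_{j-2}=uy_0'$ are of type $0$. As $vy_0\ne vy_0'$ (each is crossed only once), $y_0\ne y_0'$, and hence $j\ge4$. As above, now for the $j-3$ sectors between $e_1,\dots,e_{j-2}$, we get $j-3=n_{00}+2s_u$.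

\emph{$j=4$:} $n_{00}=1$. By Lemma~\ref{lem:neighbors}(a), (c) the corners of $e_1,e_2$ are $[vy_0,uy_0]$ and $[vy_0',uy_0']$. By (V3), $L_u\ge\frac43+3+\frac13+\frac13=5$.

\emph{$j=5$:} $n_{00}=0$ and $e_2$ is of type $2$. The corners of $e_1,e_3$ are $[vy_0,uy_0,*]$ and $[vy_0',uy_0',*]$. With these and the corner of $e_2$, (V1) and (V2) give $L_u\ge\frac53+\frac{16}{15}+2\cdot\frac{17}{15}=5$.

\emph{$j=6$:} $n_{00}=1$, and $L_u=2+3=5$ without corners.

\emph{$j=7$:} $n_{00}=0$, and $e_2,e_4$ are of type $2$. Their corners have $X_\gamma\ge\frac23$, the corner $[*,e_3,*]$ has $X_\gamma\ge\frac23$, and the corners $[vy_0,uy_0,*]$, $[vy_0',uy_0',*]$ of $e_1,e_5$ have $X_\gamma\ge\frac13$. So $L_u\ge\frac73+3\cdot\frac23+2\cdot\frac13=5$.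

\medskip
It remains to see that corners are not used twice. All corners used have $c\le2$ or $b\ge1$, so they are neither critical nor bad, and $X'_\gamma=X_\gamma$. Corners used by the same leaf are at different neighbors of the leaf. Every corner used by $u$ contains the end of an edge of $u$ of type $0$ or $2$. Except for the corner of $e_3$ in (A), $j=4$, it contains no end of an edge of type $0$ or $2$ of another small vertex, because $vy_0$ and $vy_0'$ are of type $1$. So a corner used by two different leaves is used by both in the exceptional way, and this has been taken into account.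
\end{proof}

\section{End of the proof}\label{sec:end}

\begin{proposition}\label{prop:end}
If $N\ge2$ and $\zeta=0$, then $\Theta\ge10$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:leaves}, if $\Gamma'$ has no weak leaf then $\Theta\ge5+5$, and if it has at least three leaves then $\Theta\ge12$. So let $\Gamma'$ be a path with ends $u$ and $u'$, where $u$ is weak. A non-leaf has exactly two neighbors in $\Gamma$; by Lemma~\ref{lem:bad} a middle of a bad corner has two different neighbors in $\Gamma$ of degree $4$. Hence
\begin{equation}\label{eq:nonleaf}
\text{a non-leaf with a neighbor of degree $3$ in $\Gamma$ has $\sigma\ge1$; all others have $\sigma\ge\tfrac56$.}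
\end{equation}

\noindent\textbf{Case 1: $u'$ is not weak, $N\ge3$.} By \eqref{eq:nonleaf} the non-leaves give at least $1$ if $N=3$ and at least $2\cdot\frac56$ if $N\ge4$. So $\Theta\ge4+5+1$.

\medskip\noindent\textbf{Case 2: $u'$ is not weak, $N=2$.} The weak leaf $u$ has only one edge in $\Gamma$, so $\Gamma$ has only one edge and $u'$ is a lone leaf with neighbor $u$. If $P_{u'}\ge5$, then $\Theta\ge4+6$. Otherwise its degree $j'$ is at least $4$. We use the notation of (A) for $u'$, with $v=u$. The corner of $e_1=u'y_0$ is at a neighbor $y_0$ of the vertex $u$ of degree $3$, so $y_0$ is heavy. By Lemma~\ref{lem:neighbors}, the corner is $[uy_0,u'y_0]$ or $[uy_0,u'y_0,*]$, according to whether $e_2$ has type $0$ or $2$; and $\beta_\gamma=0$. So $X_\gamma\ge\xi_{j'}$. If $j'=4$, then $e_2$ is of type $2$ and $X_\gamma\ge3+\frac76=\frac{25}6$; with the corner of $e_2$ we get $L_{u'}\ge\frac43+\frac76+\frac{25}6>6$. If $j'\in\{5,6,7\}$, the corner of $e_1$ was not used in (A), so with it $u'$ gets at least $5+\xi_{j'}\ge6$. The weak leaf $u$ uses no corner, so $\Theta\ge4+6$.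

\medskip\noindent\textbf{Case 3: both leaves are weak, $N\ge4$.} If $N=4$, both non-leaves have a neighbor of degree $3$ and contribute at least $1$ each. If $N\ge5$, the non-leaves contribute at least $3\cdot\frac56$. So $\Theta\ge8+2$.

\medskip\noindent\textbf{Case 4: both leaves are weak, $N=3$.} The middle vertex of the path contributes at least $1$, so $\Theta\ge9$ before corners and $\beta_T$ are counted. Both edges of the path end at lone leaves, so there are no deleted edges, $r=2$, $f_0=0$, and $\beta=2$ by \eqref{eq:r}. If $\beta_T\ge1$, the term $2\beta_T$ gives the missing unit. Otherwise some corner has $\beta_\gamma\ge1$. We have $a\le3$, as each of the three small vertices sends at most one edge to a given vertex. So the corner is neither critical (this needs $a=4$) nor bad (this needs $\beta_\gamma=0$), and it suffices to show $X_\gamma\ge1$. At a medium vertex, $a=0$ gives $X_\gamma\ge3$ by \eqref{eq:a0}; if $a\ge1$, then \eqref{eq:mediumbound} with $a\le3$ and $\beta_\gamma\ge1$ gives $X_\gamma\ge-\frac12+2$, because $4-24/D_{j_0}-3\nu\ge-\frac12$ in all rows. At a heavy vertex, $c\le3$ gives $X_\gamma\ge2$. If $c\ge4$, then $b\ge1$; for $\beta_\gamma=1$ we have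 $c=4$ and $X_\gamma\ge3+2-4=1$, and for $\beta_\gamma=2$ we have $c\le5$ and $X_\gamma\ge3+4-4=3$. So $\Theta\ge10$.

\medskip\noindent\textbf{Case 5: both leaves are weak, $N=2$.} Weak leaves have no edges of type $2$, so $s=0$. Moreover $r=1$, $f_0=0$, and $\beta=1$ by \eqref{eq:r}. If $\beta_T=1$, then $\Theta\ge8+2$. Otherwise some corner has $\beta_\gamma=1$. By Lemma~\ref{lem:proper} it has an inner end, which belongs to an edge of $u$ or $u'$, because $s=0$. These vertices have degree $3$, so the corner is at a heavy vertex; and $c=a\le2$. So $X'_\gamma=X_\gamma=2\beta_\gamma=2$ and $\Theta\ge8+2=10$.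
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For regions with no edge or with a crossing of two $WW$-edges, $Q(R)\ge0$ by Lemma~\ref{lem:easy}. For proper regions with $i\ge1$ or $h\ge2$ this is Lemma~\ref{lem:several}. For proper regions with $h=1$, $i=0$ we have $6Q(R)=\Theta-10\ge0$ by Lemma~\ref{lem:zeta} if $\zeta\ge1$, by Lemma~\ref{lem:one} if $N=1$ (then $r=0$, hence $\zeta=0$), and by Proposition~\ref{prop:end} otherwise. So $\sum_RQ(R)\ge0$, contradicting $\sum_RQ(R)\le-8$ from Section~\ref{sec:euler}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{From Light Edges To Strong Edge-Colouring Of 1-Planar Graphs},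
\texttt{https://hal.archives-ouvertes.fr/hal-02112188/file/1planar-strong.pdf}.
\end{thebibliography}

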